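\title{The rank of matrices comparable to reciprocal determinants of spherical caps}

\begin{abstract}
Cut the sphere $S^2$ into $N^2$ caps $\theta_i$ of diameter about $1/N$, and let $|\theta_i\wedge\theta_j\wedge\theta_k|$ be the supremum of $|\det(v_i,v_j,v_k)|$ over vectors taken one from each cap. We prove that every $N^2\times N^4$ matrix whose entries are comparable to $|\theta_i\wedge\theta_j\wedge\theta_k|^{-1}$ has rank at least $cN^2$. On $S^{d-1}$, with the determinant raised to the power $-s$, the rank is of the largest possible order $N^{d-1}$ for every $s>\frac12$, while for $0<s<\frac12$ the smallest possible rank has order $N^{d-2+2s}$ up to a logarithm. The lower bounds come from pairing the matrix with a zonal kernel, a thin band around a great sphere corrected by a thicker one, whose operator norm is computed by the Funk--Hecke formula. The examples of low rank come from the Johnson--Lindenstrauss lemma applied at every dyadic scale.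
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $N>1$ is a real number, $\delta=1/N$, and $K\ge1$. A \emph{cap of radius $\eta$} in the unit sphere $S^{d-1}\subset\mathbb R^d$ is the set of points within angular distance $\eta$ of a center. Whether caps are open or closed plays no role, and since the angle between unit vectors $x,y$ lies between $|x-y|$ and $\frac\pi2|x-y|$, measuring radii by chords only changes $K$ by an absolute factor. A \emph{cap decomposition of $S^{d-1}$ at scale $\delta$ with constant $K$} is a finite family $\theta_1,\dots,\theta_M$ of subsets with union $S^{d-1}$ and pairwise disjoint interiors, each of which contains a cap of radius $\delta/K$ and is contained in a cap of radius $K\delta$. The pieces are not assumed to be measurable, and we call them caps as well. The small caps are disjoint and the large caps cover the sphere, so comparing areas shows that $M$ lies between two multiples of $N^{d-1}$ that depend only on $d$ and $K$. The Voronoi cells of a maximal $\delta$-separated set give an example with $K=2$.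

\subsection*{The question}
Take a cap decomposition of $S^2$ into $M=N^2$ pieces and put
\[
|\theta_i\wedge\theta_j\wedge\theta_k|=\sup\big\{|\det(v_i,v_j,v_k)| : v_i\in\theta_i,\ v_j\in\theta_j,\ v_k\in\theta_k\big\}.
\]
Three unit vectors have determinant zero exactly when they lie on a great circle, so this number measures, at resolution $\delta$, how far three caps are from lying on one great circle. It is at most $1$, with equality when the caps contain an orthonormal basis. At the other extreme,
\[
(\pi K)^{-2}\delta^2\le|\theta_j\wedge\theta_j\wedge\theta_j|\le4K^2\delta^2 .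
\]
The upper bound follows from $\det(v_1,v_2,v_3)=\det(v_1,v_2-v_1,v_3-v_1)$. For the lower bound let $q$ be the center of the small cap, $(q,u,u')$ an orthonormal basis and $\varphi=\delta/(2K)$; the points $q$, $q\cos\varphi+u\sin\varphi$, $q\cos\varphi+u'\sin\varphi$ have determinant $\pm\sin^2\varphi$, and $\sin\varphi\ge2\varphi/\pi$.

The following question is posed in \cite{problem}. Fix $C\ge1$ and let $a_{i,jk}$ be positive numbers with
\begin{equation}\label{eq:adm}
C^{-1}|\theta_i\wedge\theta_j\wedge\theta_k|^{-1}\le a_{i,jk}\le C\,|\theta_i\wedge\theta_j\wedge\theta_k|^{-1}\qquad(1\le i,j,k\le N^2).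
\end{equation}
\emph{Must the $N^2\times N^4$ matrix $(a_{i,jk})$, with rows indexed by $i$ and columns by pairs $(j,k)$, have rank at least $cN^2$, with $c>0$ depending only on $C$ and $K$?}

The entries are known only up to a constant factor, so no algebraic identity is available, and rank is very unstable under such changes: a matrix with all entries in $[C^{-1},C]$ is comparable to the matrix of ones, which has rank one. The question is whether the sizes of the entries alone force the rank to be a fixed proportion of the number of rows. Neither inequality in \eqref{eq:adm} can be dropped, since the matrix of ones satisfies the right one and a large multiple of it satisfies the left one.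

\begin{theorem}\label{thm:S2}
For all $C,K\ge1$ there is $c=c(C,K)>0$ such that $\operatorname{rank}(a_{i,jk})\ge cN^2$ for every $N>1$, every cap decomposition of $S^2$ into $N^2$ pieces at scale $1/N$ with constant $K$, and all numbers $a_{i,jk}$ satisfying \eqref{eq:adm}.
\end{theorem}

The order $N^2$ is optimal because there are only $N^2$ rows. The proof uses the left inequality in \eqref{eq:adm} only for nearly coplanar triples; see Remark~\ref{rem:weak}.

\subsection*{All dimensions and exponents}
To see what makes Theorem~\ref{thm:S2} true it helps to vary the dimension and the exponent. Let $d\ge2$, let $\theta_1,\dots,\theta_M$ be a cap decomposition of $S^{d-1}$, and for a row index $i$ and a column index $J=(j_1,\dots,j_{d-1})\in\{1,\dots,M\}^{d-1}$ put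
\[
F(i,J)=\sup\big\{|\det(v,v_1,\dots,v_{d-1})| : v\in\theta_i,\ v_l\in\theta_{j_l}\big\}.
\]
This number is always positive, by \eqref{eq:alpha} below. For $s>0$ and $C\ge1$ we consider matrices with
\begin{equation}\label{eq:adms}
C^{-1}F(i,J)^{-s}\le a_{i,J}\le C\,F(i,J)^{-s}\qquad\text{for all } i,J .
\end{equation}

\begin{theorem}\label{thm:lower}
Let $d\ge2$, $s>0$ and $C,K\ge1$. There is $c=c(d,s,C,K)>0$ such that for every $N>1$, every cap decomposition of $S^{d-1}$ at scale $1/N$ with constant $K$, and all $a_{i,J}$ satisfying \eqref{eq:adms},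
\[
\operatorname{rank}(a_{i,J})\ \ge\ c\cdot\begin{cases}N^{d-1}, & s>\frac12,\\ N^{d-1}/\log(2N), & s=\frac12,\\ N^{d-2+2s}, & 0<s<\frac12.\end{cases}
\]
\end{theorem}

\begin{theorem}\label{thm:upper}
Let $d\ge2$, $s>0$ and $K\ge1$. There are $C,C'$ depending only on $d,s,K$ such that for every $N>1$, every cap decomposition of $S^{d-1}$ at scale $1/N$ with constant $K$ admits numbers $a_{i,J}>0$ satisfying \eqref{eq:adms} and
\[
\operatorname{rank}(a_{i,J})\le C'N^{d-2+2s}\log(2N).
\]
\end{theorem}

Thus rank of the full order $N^{d-1}$ is forced for every $s>\frac12$, in particular for $s=1$ in all dimensions, and it is not forced for any $s<\frac12$, where the smallest rank has order $N^{d-2+2s}$ up to a logarithm. At $s=\frac12$ we prove only the lower bound $N^{d-1}/\log(2N)$ and do not decide whether the logarithm is needed.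

Section~\ref{sec:model} introduces the two tools, one for lower and one for upper bounds, on a model matrix where the threshold $s=\frac12$ is already visible. Section~\ref{sec:caps} replaces the matrix by a kernel on $S^{d-1}\times S^{d-1}$ of size $(|x\cdot\omega|+\delta)^{-s}$, and Section~\ref{sec:zonal} collects what is needed about spherical harmonics. Theorem~\ref{thm:S2} is the case $d=3$, $s=1$ of Theorem~\ref{thm:lower}, but we prove it first, in Section~\ref{sec:S2}, because there the test kernel is simplest and the constants are explicit. Sections~\ref{sec:lower} and~\ref{sec:upper} prove Theorems~\ref{thm:lower} and~\ref{thm:upper}.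

\section{Two tools and a model matrix}\label{sec:model}

The lower bounds all come from one inequality. We state it for kernels on a measure space so that it covers both matrices and the sphere.

\begin{lemma}[trace duality]\label{lem:dual}
Let $(X,\sigma)$ be a finite measure space and let $A(x,\omega)=\sum_{\nu=1}^rU_\nu(x)V_\nu(\omega)$ with real $U_\nu,V_\nu\in L^2(X)$. Let $w$ be a bounded real measurable function on $X\times X$, and let $\|W\|$ be the norm on $L^2(X)$ of the operator $(Wg)(x)=\int w(x,\omega)g(\omega)\,d\sigma(\omega)$. Then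
\[
\Big|\iint Aw\,d\sigma\,d\sigma\Big|\le\sqrt r\,\|W\|\,\|A\|_2,\qquad\text{where }\ \|A\|_2^2=\iint A^2\,d\sigma\,d\sigma .
\]
\end{lemma}

\begin{proof}
Let $\phi_1,\dots,\phi_{r'}$, $r'\le r$, be an orthonormal basis of the span of the $U_\nu$. Expanding each $U_\nu$ gives $A(x,\omega)=\sum_{\nu\le r'}\phi_\nu(x)g_\nu(\omega)$ with $g_\nu\in L^2(X)$, and $\|A\|_2^2=\sum_\nu\|g_\nu\|^2$ by orthonormality. Hence, by Cauchy--Schwarz,
\[
\Big|\iint Aw\Big|=\Big|\sum_{\nu\le r'}\langle\phi_\nu,Wg_\nu\rangle\Big|\le\|W\|\sum_{\nu\le r'}\|g_\nu\|\le\|W\|\sqrt r\,\|A\|_2 .\qedhere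
\]
\end{proof}

The lemma suits our problem because $\|W\|$ does not involve $A$, while $\|A\|_2$ and, for a good choice of $w$, the pairing $\iint Aw$ can be estimated from the sizes of the entries. For $X=\{1,\dots,n\}$ with counting measure and $W$ the identity it reads
\begin{equation}\label{eq:trace}
\operatorname{rank}A\ge(\operatorname{tr}A)^2\Big/\sum_{i,j}A_{ij}^2 .
\end{equation}

The upper bounds come from dimension reduction. We use the Johnson--Lindenstrauss lemma in the following form \cite{DG}: \emph{if $Z$ is a finite subset of a Euclidean space with $|Z|\ge2$ and $0<\varepsilon\le\frac12$, there is a linear map $R$ into $\mathbb R^m$, with $m\le\lceil24\varepsilon^{-2}\log|Z|\rceil$, such that $\big|\|R(z-z')\|^2-\|z-z'\|^2\big|\le\varepsilon\|z-z'\|^2$ for all $z,z'\in Z$.} A matrix of inner products $\langle Rx_i,Ry_j\rangle$ has rank at most $m$, so we need the version for inner products.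

\begin{lemma}\label{lem:JL}
Let $x_1,\dots,x_p$ and $y_1,\dots,y_q$ be unit vectors in a Euclidean space, $p,q\ge1$, and let $0<\varepsilon\le\frac12$. There is a linear map $R$ into $\mathbb R^m$, with $m\le\lceil24\varepsilon^{-2}\log(2pq+1)\rceil$, such that $|\langle Rx_i,Ry_j\rangle-\langle x_i,y_j\rangle|\le\varepsilon$ for all $i,j$.
\end{lemma}

\begin{proof}
Take $Z=\{0\}\cup\{x_i\pm y_j\}$. Then $|Z|\le2pq+1$, and $|Z|\ge2$ because $x_1+y_1$ and $x_1-y_1$ are not both zero. With $z'=0$ we see that $R$ preserves $\|x_i\pm y_j\|^2$ up to the relative error $\varepsilon$. Since $4\langle x,y\rangle=\|x+y\|^2-\|x-y\|^2$, and likewise for $Rx,Ry$, the error in the inner product is at most $\frac\varepsilon4(\|x_i+y_j\|^2+\|x_i-y_j\|^2)=\varepsilon$.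
\end{proof}

The simplest matrix with a nontrivial size profile is a single peak in each column on a flat background. The two lemmas determine its smallest rank up to a logarithm.

\begin{proposition}\label{prop:model}
Let $n\ge1$, $\mu\ge1$, and let $B$ be the $n\times n$ matrix with $B_{ii}=\mu$ and $B_{ij}=1$ for $i\ne j$.
\begin{enumerate}
\item[(a)] If $C^{-1}B_{ij}\le A_{ij}\le CB_{ij}$ for all $i,j$, then $\operatorname{rank}A\ge\frac1{2C^4}\min(\mu^2,n)$.
\item[(b)] There is a matrix $A$ with $\frac12B_{ij}\le A_{ij}\le\frac32B_{ij}$ and $\operatorname{rank}A\le1+\lceil96\mu^2\log(2n^2+1)\rceil$.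
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $\operatorname{tr}A\ge n\mu/C$ and $\sum A_{ij}^2\le C^2(n\mu^2+n^2)$, so \eqref{eq:trace} gives $\operatorname{rank}A\ge C^{-4}(n^{-1}+\mu^{-2})^{-1}\ge\frac12C^{-4}\min(n,\mu^2)$.

(b) Write $B_{ij}=1+(\mu-1)\langle e_i,e_j\rangle$ with $e_i$ the standard basis of $\mathbb R^n$. Apply Lemma~\ref{lem:JL} to $x_i=y_i=e_i$ with $\varepsilon=1/(2\mu)$ and set $A_{ij}=1+(\mu-1)\langle Re_i,Re_j\rangle$. Then $|A_{ij}-B_{ij}|\le(\mu-1)/(2\mu)\le\frac12\le\frac12B_{ij}$, and $\operatorname{rank}A\le1+m$.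
\end{proof}

So a peak of height $\mu=n^s$ forces rank of order $n$ when $s\ge\frac12$; when $s<\frac12$ the background absorbs the errors of a projection to about $n^{2s}\log n$ dimensions. If the peak decays gradually, $B_{ij}=(1+|i-j|)^{-s}$, then $\operatorname{tr}B=n$ and $\sum B_{ij}^2\le2n\sum_{h=1}^nh^{-2s}$, so \eqref{eq:trace} bounds the rank of every comparable matrix below by a multiple of $n$, $n/\log(2n)$ or $n^{2s}$ according as $s>\frac12$, $s=\frac12$ or $s<\frac12$. This is the pattern of Theorem~\ref{thm:lower} for $d=2$, where the determinant of two unit vectors is the sine of their angle.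

The same count suggests the answer in dimension $d$. If the caps in $J$ are nearly orthogonal, the column $J$ has a peak of height $N^s$ on the roughly $N^{d-2}$ caps that meet a great sphere, on a background of size $1$. Let $y$ be the indicator vector of these caps, so $\|y\|\approx N^{(d-2)/2}$. Replacing $\langle e_i,y\rangle$ by $\langle Re_i,Ry\rangle$ makes an error $\varepsilon\|y\|$, and the background absorbs it if $N^s\varepsilon N^{(d-2)/2}$ is small. The dimension needed is $\varepsilon^{-2}\approx N^{d-2+2s}$, which beats the number of rows $N^{d-1}$ only if $s<\frac12$. For $d=3$, $s=1$ the projection gains nothing, and one guesses that the answer to the question is yes. What has to be found is a replacement for the trace when the peaks lie along great spheres instead of the diagonal.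

\section{From caps to a kernel on the sphere}\label{sec:caps}

Fix a cap decomposition $\theta_1,\dots,\theta_M$ of $S^{d-1}$ at scale $\delta$ with constant $K$. We use Hadamard's inequality $|\det(y_1,\dots,y_d)|\le|y_1|\cdots|y_d|$. Replacing one vector at a time, it gives for unit vectors $y_l,y_l'$
\begin{equation}\label{eq:tele}
|\det(y_1,\dots,y_d)-\det(y_1',\dots,y_d')|\le|y_1-y_1'|+\dots+|y_d-y_d'| .
\end{equation}

For a column index $J$ let $\mathcal N_J$ be the set of vectors $n\in\mathbb R^d$ defined by
\[
v\cdot n=\det(v,v_1,\dots,v_{d-1})\quad\text{for all }v\in\mathbb R^d,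
\]
as $v_l$ ranges over $\theta_{j_l}$; for $d=3$ these are the cross products $v_1\times v_2$. Put $\alpha_J=\sup_{n\in\mathcal N_J}|n|$. Taking $v=n$ and using Hadamard's inequality gives $|n|^2\le|n|$, so $\alpha_J\le1$. Also $\alpha_J>0$: a cap is not contained in a proper subspace of $\mathbb R^d$, so $v_1,\dots,v_{d-1}$ can be chosen one after another to be linearly independent. By definition $F(i,J)=\sup_{v\in\theta_i}\sup_{n\in\mathcal N_J}|v\cdot n|$. The next lemma says that a cap cannot be squeezed too close to a hyperplane.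

\begin{lemma}\label{lem:flat}
If $\theta\subset S^{d-1}$ contains a cap of radius $\eta\le1$, then $\sup_{v\in\theta}|v\cdot n|\ge\eta|n|/\pi$ for every $n\in\mathbb R^d$.
\end{lemma}

\begin{proof}
Let $q$ be the center and write $n=aq+bu$ with $u$ a unit vector orthogonal to $q$. Put $\varphi=\eta/2\le\pi/4$. Both points $q\cos\varphi\pm u\sin\varphi$ lie in $\theta$, and for one of them the two terms of $v\cdot n=a\cos\varphi\pm b\sin\varphi$ have the same sign. For this point $|v\cdot n|=|a|\cos\varphi+|b|\sin\varphi\ge(|a|+|b|)\sin\varphi\ge|n|\cdot2\varphi/\pi$.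
\end{proof}

With $\eta=\delta/K$, taking the supremum over $n\in\mathcal N_J$, we obtain
\begin{equation}\label{eq:alpha}
\frac{\delta}{\pi K}\,\alpha_J\le F(i,J)\le\alpha_J\qquad\text{for all }i,J .
\end{equation}

Deleting columns does not increase the rank, so for a lower bound we may keep only the columns we understand: those where the caps of $J$ are nearly orthogonal. Such a column is described by the unit normal $\omega$ of a great sphere. We index rows by points $x$ and columns by normals $\omega$, so that the symmetry of the sphere becomes available although the decomposition has none.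

\begin{proposition}\label{prop:kernel}
Suppose $\delta\le1/(4dK)$. There are Borel maps $x\mapsto i(x)$ and $\omega\mapsto J(\omega)$ from $S^{d-1}$ to the row and column indices such that for all $x,\omega\in S^{d-1}$, with $t=x\cdot\omega$,
\begin{equation}\label{eq:F}
\frac{|t|+\delta}{2\pi(4d+1)K^2}\le F(i(x),J(\omega))\le|t|+2dK\delta\le2dK(|t|+\delta).
\end{equation}
\end{proposition}

\begin{proof}
Let $\theta_i$ be contained in the closed cap $\Omega_i$ of radius $K\delta$. The $\Omega_i$ cover the sphere; let $i(x)$ be the least $i$ with $x\in\Omega_i$. This map is Borel, and since $x$ and $\theta_{i(x)}$ both lie in $\Omega_{i(x)}$,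
\begin{equation}\label{eq:close}
|v-x|\le2K\delta\qquad\text{for all }v\in\theta_{i(x)} .
\end{equation}
Complete $\omega$ to an orthonormal basis $\omega,e_1(\omega),\dots,e_{d-1}(\omega)$ by applying the Gram--Schmidt process to $\omega$ followed by the standard basis, discarding each vector that lies in the span of the earlier ones. The sphere splits into finitely many Borel sets according to which vectors are discarded, and on each the $e_l$ are continuous. Put $J(\omega)=(i(e_1(\omega)),\dots,i(e_{d-1}(\omega)))$.

Fix $x,\omega$ and write $F=F(i(x),J(\omega))$. Expanding $x$ in the basis gives $|\det(x,e_1,\dots,e_{d-1})|=|t|$. By \eqref{eq:tele} and \eqref{eq:close}, every determinant in the definition of $F$ has absolute value within $2dK\delta$ of $|t|$, so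
\[
|t|-2dK\delta\le F\le|t|+2dK\delta .
\]
This proves the upper bounds. The lower bound here is useless for small $|t|$, and there we use \eqref{eq:alpha}. If $n\in\mathcal N_{J(\omega)}$ comes from $v_1,\dots,v_{d-1}$, then $n\cdot\omega=\det(\omega,v_1,\dots,v_{d-1})$ differs from $\det(\omega,e_1,\dots,e_{d-1})=\pm1$ by at most $2(d-1)K\delta\le\frac12$. Hence $\alpha_{J(\omega)}\ge\frac12$ and $F\ge\delta/(2\pi K)$. If $|t|\ge4dK\delta$, then $F\ge|t|/2\ge(|t|+\delta)/4$. If $|t|<4dK\delta$, then $|t|+\delta\le(4d+1)K\delta$, so $F\ge(|t|+\delta)/(2\pi(4d+1)K^2)$. The second bound is the weaker one and holds in both cases.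
\end{proof}

Given a real matrix $(a_{i,J})$ of rank $r$, put
\begin{equation}\label{eq:A}
A(x,\omega)=a_{i(x),J(\omega)} .
\end{equation}
Writing $a_{i,J}=\sum_{\nu\le r}u_\nu(i)v_\nu(J)$ gives $A(x,\omega)=\sum_{\nu\le r}u_\nu(i(x))\,v_\nu(J(\omega))$, a sum of $r$ products of bounded Borel functions, so Lemma~\ref{lem:dual} applies to $A$ with this $r$. If \eqref{eq:adms} holds, then \eqref{eq:F} gives
\begin{equation}\label{eq:Asize}
c_1(|t|+\delta)^{-s}\le A(x,\omega)\le c_2(|t|+\delta)^{-s},\qquad c_1=\frac1{C(2dK)^s},\quad c_2=C\big(2\pi(4d+1)K^2\big)^s .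
\end{equation}
From here on the lower bounds use nothing about the caps except \eqref{eq:Asize}. The covering by the large caps gave \eqref{eq:close}; the small caps gave the bound $F\ge\delta/(2\pi K)$, and without them $F$ could vanish. Disjointness of the interiors and the number of pieces are not used in Theorems~\ref{thm:S2} and~\ref{thm:lower}; they enter Theorem~\ref{thm:upper} through the logarithm of $M$.

\section{Zonal kernels and Legendre polynomials near the equator}\label{sec:zonal}

The bounds \eqref{eq:Asize} depend only on $t=x\cdot\omega$, so we test $A$ against kernels $w(x\cdot\omega)$. These are diagonalized by spherical harmonics. Let $\sigma$ be surface measure on $S^{d-1}$, let $|S^{d-1}|$ be its total mass, and $|S^0|=2$. Let $\mathcal H_\ell$ be the space of restrictions to $S^{d-1}$ of homogeneous harmonic polynomials of degree $\ell$ on $\mathbb R^d$, let $D_\ell=\dim\mathcal H_\ell$ and $\Lambda=\Lambda_\ell=\ell(\ell+d-2)$. We recall four standard facts.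

\begin{enumerate}
\item[(i)] \emph{Slicing.} For a unit vector $\omega$ and a Borel function $g\ge0$ on $[-1,1]$,
\begin{equation}\label{eq:slice}
\int_{S^{d-1}}g(x\cdot\omega)\,d\sigma(x)=|S^{d-2}|\int_{-1}^1g(t)(1-t^2)^{(d-3)/2}\,dt .
\end{equation}
For $d=3$ the right side is $2\pi\int_{-1}^1g\,dt$.
\item[(ii)] \emph{Harmonics.} $L^2(S^{d-1})$ is the orthogonal sum of the $\mathcal H_\ell$, $\ell\ge0$. Each $Y\in\mathcal H_\ell$ satisfies $-\Delta_SY=\Lambda Y$ for the Laplace--Beltrami operator, so $\int|\nabla_SY|^2=\Lambda\int Y^2$. For $\ell\ge1$, $D_\ell=2$ if $d=2$ and $D_\ell=\frac{2\ell+d-2}{d-2}\binom{\ell+d-3}{d-3}$ if $d\ge3$; in all cases $D_\ell\ge2\ell^{d-2}/(d-2)!$.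
\item[(iii)] \emph{Legendre polynomials.} There is a unique polynomial $P_\ell$ of degree $\ell$ with $P_\ell(1)=1$ such that $x\mapsto P_\ell(x\cdot e)$ lies in $\mathcal H_\ell$ for each unit vector $e$. It satisfies
\begin{equation}\label{eq:ode}
(1-t^2)P_\ell''-(d-1)tP_\ell'+\Lambda P_\ell=0,
\end{equation}
and $\sum_\nu Y_\nu(x)Y_\nu(e)=D_\ell|S^{d-1}|^{-1}P_\ell(x\cdot e)$ for any real orthonormal basis $(Y_\nu)$ of $\mathcal H_\ell$. Squaring, integrating in $x$, and using the formula again at $x=e$ gives $\int P_\ell(x\cdot e)^2\,d\sigma(x)=|S^{d-1}|/D_\ell$.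
\item[(iv)] \emph{Funk--Hecke formula.} For a bounded Borel function $w$ on $[-1,1]$, the operator $(Wg)(x)=\int w(x\cdot\omega)g(\omega)\,d\sigma(\omega)$ acts on $\mathcal H_\ell$ as multiplication by
\begin{equation}\label{eq:FH}
\lambda_\ell=|S^{d-2}|\int_{-1}^1w(t)P_\ell(t)(1-t^2)^{(d-3)/2}\,dt .
\end{equation}
By (ii), $\|W\|=\sup_\ell|\lambda_\ell|$.
\end{enumerate}

Our kernels are supported near $t=0$, so we need the size of $P_\ell$ there. By (iii) the root mean square of $P_\ell(x\cdot e)$ is $D_\ell^{-1/2}$, at most a multiple of $\ell^{-(d-2)/2}$. The next lemma says that near the equator $P_\ell$ obeys this bound pointwise, and that each derivative costs a factor $\ell$.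

\begin{lemma}\label{lem:leg}
For $d\ge2$ and $q\ge0$ there is a constant $L_q=L_q(d)$ such that
\begin{equation}\label{eq:leg}
|P_\ell^{(q)}(t)|\le L_q\,\ell^{\,q-(d-2)/2}\qquad\text{for all }\ell\ge1,\ |t|\le\tfrac12 .
\end{equation}
For $d=3$ one may take $L_0=L_1=2$.
\end{lemma}

\begin{proof}
Write $P=P_\ell$. In the variable $\vartheta$ with $t=\cos\vartheta$, equation \eqref{eq:ode} describes an oscillator of frequency $\sqrt\Lambda$ with a friction term, and its energy is
\[
E(t)=(1-t^2)P'(t)^2+\Lambda P(t)^2 .
\]
(For $d=2$, $P=\cos\ell\vartheta$ and $E=\ell^2$.) We show that $E$ is smallest at $t=0$, bound $E(0)$ by the mean of $E$, and show that $E$ grows slowly away from $0$. By \eqref{eq:ode},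
\[
E'=-2tP'^2+2P'\big((d-1)tP'-\Lambda P\big)+2\Lambda PP'=2(d-2)\,tP'^2 .
\]
Since $tE'\ge0$, we have $E(0)\le E(t)$ on $[-1,1]$. For $Y(x)=P(x\cdot e)$ the gradient $\nabla_SY$ is $P'(t)$ times the tangential part $e-tx$ of $e$, where $t=x\cdot e$, so $|\nabla_SY|^2=(1-t^2)P'(t)^2$ and $E(x\cdot e)=|\nabla_SY|^2+\Lambda Y^2$. Integrating over the sphere and using (ii) and (iii),
\[
|S^{d-1}|\,E(0)\le2\Lambda\int Y^2\,d\sigma=2\Lambda|S^{d-1}|/D_\ell .
\]
In the other direction, for $|t|<1$,
\[
\big((1-t^2)^{d-2}E\big)'=2(d-2)t(1-t^2)^{d-3}\big[(1-t^2)P'^2-E\big]=-2(d-2)\Lambda\,t(1-t^2)^{d-3}P^2,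
\]
so $(1-t^2)^{d-2}E$ is largest at $t=0$. Therefore $E(t)\le(\frac43)^{d-2}\,2\Lambda/D_\ell$ for $|t|\le\frac12$, and on this interval
\[
P^2\le\big(\tfrac43\big)^{d-2}\frac2{D_\ell},\qquad P'^2\le\big(\tfrac43\big)^{d-1}\frac{2\Lambda}{D_\ell}.
\]
With $\Lambda\le(d-1)\ell^2$ and the lower bound for $D_\ell$ this is \eqref{eq:leg} for $q=0,1$. For $d=3$ we have $D_\ell=2\ell+1$, so $P^2\le\frac4{3\ell}$ and $P'^2\le\frac{32}9\,\ell\,\frac{\ell+1}{2\ell+1}\le4\ell$.

Differentiating \eqref{eq:ode} $q$ times by Leibniz's rule gives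
\[
(1-t^2)P^{(q+2)}=(2q+d-1)\,tP^{(q+1)}+\big(q(q-1)+(d-1)q-\Lambda\big)P^{(q)} .
\]
For $|t|\le\frac12$ we have $1-t^2\ge\frac34$, and the last coefficient is at most a constant times $\ell^2$ in absolute value, so \eqref{eq:leg} for $q$ and $q+1$ implies it for $q+2$.
\end{proof}

\section{The two-dimensional sphere}\label{sec:S2}

Let $d=3$, $s=1$, so that $c_1=1/(6KC)$ and $c_2=26\pi K^2C$ in \eqref{eq:Asize}.

\subsection*{Choosing the test kernel}
The analog of the trace is the integral of $A$ over the set where it peaks, that is, the pairing with the thin band $w_0(t)=\delta^{-1}\mathbf 1_{|t|\le\delta}$. By \eqref{eq:Asize} and \eqref{eq:slice}, both $\iint Aw_0$ and $\|A\|_2^2$ have order $\delta^{-1}$. But the band operator has $\lambda_0=2\pi\int w_0=4\pi$, so its norm is at least $4\pi$ and Lemma~\ref{lem:dual} gives no more than rank of order $N$. To reach $N^2$ we need a kernel with the same pairing and norm of order $\delta^{1/2}$.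

By Lemma~\ref{lem:leg} the eigenvalues of the thin band are $O(\ell^{-1/2})$, which is good enough when $\ell$ is at least of order $1/\delta$. The obstruction is at low frequencies. There $P_\ell$ is nearly constant across the band, and also across a band that is $T$ times thicker, as long as $\ell$ is small compared with $1/(T\delta)$. Subtracting the thicker band with the same total mass therefore cancels the low frequencies. The price is a negative part in the pairing, and it is affordable because $A$ decays away from the great circle: the average of $A$ over the thick band is smaller than the peak by a factor of order $(\log T)/T$. Since $A$ is known only up to the ratio $c_2/c_1$, we take $T$ large in terms of this ratio.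

\begin{proof}[Proof of Theorem~\ref{thm:S2}]
Fix $T=T(C,K)\ge4$ with $(\log T)/T\le c_1/(8c_2)$ and put $N_0=\max(2T,12K)$. If $N\le N_0$, the matrix is nonzero and its rank is at least $1\ge N_0^{-2}N^2$. So let $N>N_0$. Then $T\delta\le\frac12$ and $\delta\le1/(12K)$, and the kernel $A$ of \eqref{eq:A} satisfies \eqref{eq:Asize}. Let
\[
w(t)=\frac1\delta\,\mathbf 1_{|t|\le\delta}-\frac1{T\delta}\,\mathbf 1_{|t|\le T\delta},
\]
so that $\int_{-1}^1w\,dt=0$, $\int_{-1}^1|w|\,dt\le4$, and $w$ is supported in $|t|\le T\delta\le\frac12$.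

\emph{Operator norm.} By \eqref{eq:FH}, $\lambda_\ell=2\pi\int wP_\ell\,dt$, and $\lambda_0=0$. For $\ell\ge1$, Lemma~\ref{lem:leg} gives $|\lambda_\ell|\le2\pi\cdot4\cdot2\ell^{-1/2}$. Since $w$ has mean zero, the mean value theorem gives also
\[
|\lambda_\ell|=2\pi\Big|\int w(t)\big(P_\ell(t)-P_\ell(0)\big)\,dt\Big|\le2\pi\cdot4\cdot T\delta\cdot2\ell^{1/2}.
\]
The smaller of two numbers is at most their geometric mean, so
\begin{equation}\label{eq:W3}
\|W\|\le16\pi\,(T\delta)^{1/2}.
\end{equation}

\emph{Pairing.} On $|t|\le\delta$ we have $w=(1-T^{-1})/\delta>0$ and $A\ge c_1/(2\delta)$. On $\delta<|t|\le T\delta$ we have $w=-1/(T\delta)$ and $A\le c_2/|t|$. These bounds for $Aw$ depend only on $t$, so \eqref{eq:slice} applies for each $\omega$, and integration in $\omega$ contributes $4\pi$: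
\begin{equation}\label{eq:pair3}
\iint Aw\ge8\pi^2\Big[2\delta\cdot\frac{1-T^{-1}}\delta\cdot\frac{c_1}{2\delta}-\frac{2c_2}{T\delta}\int_\delta^{T\delta}\frac{dt}t\Big]=\frac{8\pi^2}\delta\Big[c_1\Big(1-\frac1T\Big)-\frac{2c_2\log T}T\Big]\ge\frac{4\pi^2c_1}\delta,
\end{equation}
because the bracket is at least $\frac34c_1-\frac14c_1$.

\emph{Size of $A$.} In the same way,
\begin{equation}\label{eq:HS3}
\|A\|_2^2\le8\pi^2c_2^2\cdot2\int_0^1(t+\delta)^{-2}\,dt\le\frac{16\pi^2c_2^2}\delta .
\end{equation}

By Lemma~\ref{lem:dual} and \eqref{eq:W3}--\eqref{eq:HS3}, the rank $r$ satisfies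
\[
r\ge\frac{(4\pi^2c_1/\delta)^2}{(16\pi)^2\,T\delta\cdot16\pi^2c_2^2/\delta}=\frac{c_1^2}{256\,Tc_2^2}\,N^2 .
\]
The theorem holds with $c=\min\big(N_0^{-2},\,c_1^2/(256\,Tc_2^2)\big)$.
\end{proof}

\begin{remark}[weaker hypotheses]\label{rem:weak}
Theorem~\ref{thm:S2} holds, with the same constant, for real $a_{i,jk}$ such that $|a_{i,jk}|\le C|\theta_i\wedge\theta_j\wedge\theta_k|^{-1}$ for all $i,j,k$, and $a_{i,jk}\ge C^{-1}|\theta_i\wedge\theta_j\wedge\theta_k|^{-1}$ merely when $|\theta_i\wedge\theta_j\wedge\theta_k|\le7K/N$; the signs of all other entries are free. Indeed, \eqref{eq:HS3} and the negative part of \eqref{eq:pair3} use only $|A|\le c_2/(|t|+\delta)$. The lower bound for $A$ is used only for $|t|\le\delta$, where \eqref{eq:F} gives $F\le7K\delta$. For $N\le N_0$ the matrix is still nonzero, since $|\theta_i\wedge\theta_i\wedge\theta_k|\le2K\delta$ by subtracting one vector of $\theta_i$ from the other, and hence $a_{i,ik}>0$.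
\end{remark}

\section{Lower bounds in all dimensions}\label{sec:lower}

In dimension $d$ the high frequencies of a band of width $T\delta$ suggest the target $\|W\|=O((T\delta)^{(d-2)/2})$, the value of $\ell^{-(d-2)/2}$ at $\ell=1/(T\delta)$. Two changes are needed. The weight in \eqref{eq:slice} and \eqref{eq:FH} is no longer constant, and we remove it by writing $w=(1-t^2)^{-(d-3)/2}u$. More seriously, mean zero no longer cancels the low frequencies to sufficient order. If $u$ is the difference of two bands from Section~\ref{sec:S2}, then, as $P_2(t)=(dt^2-1)/(d-1)$ solves \eqref{eq:ode},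
\[
\int uP_2\,dt=\frac d{d-1}\int t^2u\,dt=-\frac{2d}{3(d-1)}\,(T^2-1)\,\delta^2,
\]
which exceeds the target for $d>6$ and small $\delta$. The remedy is to reshape the thick band by a polynomial so that more moments of $u$ vanish. The polynomial must be bounded independently of $T$, because $T$ is chosen afterwards to make the thick band negligible in the pairing.

\begin{lemma}\label{lem:W}
Let $d\ge2$. There are constants $\Gamma_1,\Gamma_2$ depending only on $d$ with the following property. For every $T\ge1$ there is a polynomial $Q$ with $|Q|\le\Gamma_1$ on $[-1,1]$ such that, whenever $T\delta\le\frac12$, the functions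
\[
u(t)=\frac1\delta\,\mathbf 1_{|t|\le\delta}-\frac1{T\delta}\,Q\Big(\frac t{T\delta}\Big)\mathbf 1_{|t|\le T\delta},\qquad w(t)=(1-t^2)^{-(d-3)/2}u(t),
\]
with $w=0$ for $|t|>T\delta$, define an operator $W$ with $\|W\|\le\Gamma_2(T\delta)^{(d-2)/2}$.
\end{lemma}

\begin{proof}
Let $Q(y)=\sum_{p'<d}q_{p'}y^{p'}$ be determined by
\[
\int_{-1}^1y^pQ(y)\,dy=T^{-p}\int_{-1}^1y^p\,dy\qquad(0\le p<d).
\]
This is a linear system for the coefficients whose matrix $\big(\int_{-1}^1y^{p+p'}dy\big)$ is the Gram matrix of the monomials. It is invertible and depends only on $d$, and the right sides are bounded by $2$. So $Q$ exists and $|Q|\le\Gamma_1(d)$ on $[-1,1]$. Rescaling each band to $[-1,1]$,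
\[
\int t^pu\,dt=\delta^p\int_{-1}^1y^p\,dy-(T\delta)^p\int_{-1}^1y^pQ(y)\,dy=0\qquad(0\le p<d),
\]
and $\int|u|\,dt\le2+2\Gamma_1$. The function $w$ is bounded because its support lies in $[-\frac12,\frac12]$, and \eqref{eq:FH} gives $\lambda_\ell=|S^{d-2}|\int uP_\ell\,dt$. Thus $\lambda_0=0$. For $\ell\ge1$ we bound $\int uP_\ell$ in two ways: by \eqref{eq:leg} with $q=0$; and, since $u$ annihilates the Taylor polynomial of $P_\ell$ at $0$ of degree $d-1$, by the remainder estimate $|t|^d\sup|P_\ell^{(d)}|/d!$ and \eqref{eq:leg} with $q=d$. With $X=T\delta\ell$ and a constant $\Gamma_2=\Gamma_2(d)$,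
\[
|\lambda_\ell|\le\Gamma_2\min\big(\ell^{-\frac{d-2}2},\,(T\delta)^d\ell^{\,d-\frac{d-2}2}\big)=\Gamma_2(T\delta)^{\frac{d-2}2}\min\big(X^{-\frac{d-2}2},\,X^{d-\frac{d-2}2}\big).
\]
The first term of the last minimum is at most $1$ if $X\ge1$ and the second if $X\le1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
In this proof $\lesssim$ and $\gtrsim$ hide constants depending only on $d,s,C,K$. The average over $[0,T]$ of a function that tends to $0$ tends to $0$, so, because $s>0$, we can fix $T\ge1$ depending only on $d,s,C,K$ with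
\begin{equation}\label{eq:T}
2c_2\Gamma_1\,\frac1T\int_0^T(1+y)^{-s}\,dy\le2^{-s}c_1 .
\end{equation}
If $N\le N_0=\max(2T,4dK)$, each of the three expressions in the theorem is at most $N_0^{d-1}/\log2$, and rank at least $1$ suffices. So assume $T\delta\le\frac12$ and $\delta\le1/(4dK)$. Take $A$ from \eqref{eq:A} and $w$ from Lemma~\ref{lem:W}.

\emph{Pairing.} We treat the two terms of $u$ separately, using $A\ge c_1(2\delta)^{-s}$ on the thin band and $A|Q|\le c_2\Gamma_1(|t|+\delta)^{-s}$ on the thick one. The weight in \eqref{eq:slice} cancels the factor in $w$, and substituting $t=\delta y$,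
\[
\iint Aw\ge|S^{d-1}||S^{d-2}|\,\delta^{-s}\Big[2^{1-s}c_1-2c_2\Gamma_1\,\frac1T\int_0^T(1+y)^{-s}\,dy\Big]\gtrsim\delta^{-s}
\]
by \eqref{eq:T}.

\emph{Size of $A$.} By \eqref{eq:Asize} and \eqref{eq:slice}, $\|A\|_2^2\lesssim\int_{-1}^1(|t|+\delta)^{-2s}(1-t^2)^{(d-3)/2}dt$. On $|t|\ge\frac12$ the first factor is at most $4^s$ and the weight is integrable, so this part is $\lesssim1$. On $|t|\le\frac12$ the weight is at most $(4/3)^{1/2}$, and $\int_0^{1/2}(t+\delta)^{-2s}dt$ is at most $\delta^{1-2s}/(2s-1)$ if $s>\frac12$, equals $\log(1+N/2)\le\log(2N)$ if $s=\frac12$, and is at most $(3/2)^{1-2s}/(1-2s)$ if $s<\frac12$. So $\|A\|_2^2\lesssim h$, where $h=N^{2s-1}$, $\log(2N)$, $1$ in the three cases; note that $h\ge\log2$.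

Lemmas~\ref{lem:dual} and~\ref{lem:W} give $r\gtrsim\delta^{-2s}/(\delta^{d-2}h)=N^{d-2+2s}/h$, which is the claim.
\end{proof}

The hypothesis $s>0$ enters only in \eqref{eq:T}, and it cannot be removed: for $s=0$ the matrix of ones satisfies \eqref{eq:adms} and has rank one, whereas $N^{d-2+2s}=N^{d-2}$ is unbounded for $d\ge3$. The threshold $s=\frac12$ is where $|t|^{-s}$ stops being square integrable at $0$.

\section{Matrices of low rank}\label{sec:upper}

We now carry out the projection sketched at the end of Section~\ref{sec:model}. In this section $\lesssim$ and $\gtrsim$ hide constants depending only on $d,s,K$. There are two difficulties.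

First, an upper bound must handle all columns, including those where the caps of $J$ are close to each other and do not determine a great sphere well. We therefore normalize each column and keep only soft information about it. Put
\[
\Phi_J(v)=\alpha_J^{-1}\sup_{n\in\mathcal N_J}|v\cdot n|,\qquad G(i,J)=\alpha_J^{-1}F(i,J)=\sup_{v\in\theta_i}\Phi_J(v).
\]
As a supremum of the functions $|v\cdot n|/\alpha_J$ with $|n|\le\alpha_J$, the function $\Phi_J$ is $1$-Lipschitz on $\mathbb R^d$, and \eqref{eq:alpha} says
\begin{equation}\label{eq:G}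
\delta/(\pi K)\le G(i,J)\le1 .
\end{equation}
Scaling a column does not change the rank, so it suffices to find a matrix of low rank comparable to $G(i,J)^{-s}$.

Second, the profile $G^{-s}$ takes all sizes between $1$ and $N^s$, so we write it as a sum of plateaus of height $\rho^{-s}$ over the sets $\{G\le\rho\}$, for dyadic $\rho$. Such a set may contain about $\rho N^{d-1}$ caps, and projecting its indicator vector on caps would need dimension $\rho^{-2s}\cdot\rho N^{d-1}$, which is useless for $\rho$ near $1$. But $\Phi_J$ is Lipschitz, so the plateau at scale $\rho$ need only be resolved at scale $\rho$. We group the caps into cells of size $\rho$; then only about $\rho^{-(d-2)}$ cells are involved.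

\subsection*{A multiscale model}
Let $\rho_k=2^{-k}$ for $0\le k\le\kappa$, where $\kappa\ge0$ is the integer with $2^{-\kappa}\ge\delta>2^{-\kappa-1}$. Fix points $x_i\in\theta_i$. For each $k$ let $\mathcal Z_k\subset S^{d-1}$ be a maximal set of points at mutual Euclidean distance at least $\rho_k/2$, and let $z_k(i)$ be a point of $\mathcal Z_k$ nearest to $x_i$. By maximality $|x_i-z_k(i)|\le\rho_k/2$. The point $z_k(i)$ names the cell of $\theta_i$ at scale $\rho_k$. Put
\[
S_{k,J}=\{z_k(i):G(i,J)\le\rho_k\}\subset\mathcal Z_k,\qquad B(i,J)=\sum_{k=0}^\kappa\rho_k^{-s}\,\mathbf 1[z_k(i)\in S_{k,J}] .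
\]

\begin{lemma}\label{lem:B}
For all $i,J$ we have $B(i,J)\ge1$ and
\[
(2\pi K)^{-s}G(i,J)^{-s}\le B(i,J)\le(1-2^{-s})^{-1}(2+2K)^s\,G(i,J)^{-s}.
\]
\end{lemma}

\begin{proof}
Write $G=G(i,J)$. Since $G\le1=\rho_0$, the term $k=0$ equals $1$. Let $k\le\kappa$ be the largest index with $\rho_k\ge G$; its term is $\rho_k^{-s}$. If $k<\kappa$, then $\rho_k=2\rho_{k+1}<2G$. If $k=\kappa$, then $\rho_k<2\delta\le2\pi KG$ by \eqref{eq:G}. This gives the lower bound.

Now suppose $z_k(i)\in S_{k,J}$. Then there is $i'$ with $z_k(i')=z_k(i)$ and $G(i',J)\le\rho_k$, and $|x_i-x_{i'}|\le\rho_k$. Since $\theta_i$ has diameter at most $2K\delta$, $\Phi_J$ is $1$-Lipschitz, and $\delta\le\rho_k$,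
\[
G\le\Phi_J(x_i)+2K\delta\le\Phi_J(x_{i'})+\rho_k+2K\delta\le(2+2K)\rho_k .
\]
So only indices with $2^k\le(2+2K)/G$ contribute to $B(i,J)$, and the sum of $2^{ks}$ over these is at most $(1-2^{-s})^{-1}$ times the largest term.
\end{proof}

\begin{lemma}\label{lem:S}
There is $C_1=C_1(d)\ge1$ with $|S_{k,J}|\le C_1^2\rho_k^{-(d-2)}$ for all $k,J$.
\end{lemma}

\begin{proof}
Whatever $J$ is, one normal vector of nearly maximal length confines $S_{k,J}$ to a band. Write $\rho=\rho_k$, choose $n\in\mathcal N_J$ with $|n|\ge\alpha_J/2$, and let $\omega=n/|n|$. If $G(i,J)\le\rho$, then $|\omega\cdot x_i|\le\alpha_J\Phi_J(x_i)/|n|\le2\rho$, so $|\omega\cdot z_k(i)|\le\frac52\rho$. The open Euclidean balls of radius $\rho/4$ about the points of $S_{k,J}$ are disjoint. Each meets the sphere in a set that contains an open cap of radius $\rho/4$, hence has measure at least $c_d\rho^{d-1}$, and that lies in the band $\{|\omega\cdot x|\le3\rho\}$. The band has measure at most $c_d'\rho$: by \eqref{eq:slice} if $3\rho\le\frac12$, where the weight is at most $(4/3)^{1/2}$,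 and by $|S^{d-1}|\le6\rho|S^{d-1}|$ otherwise. Comparing measures gives the lemma.
\end{proof}

\subsection*{Projecting each scale}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $(e_z)_{z\in\mathcal Z_k}$ be the standard basis of $\mathbb R^{\mathcal Z_k}$ and $y_{k,J}=\sum_{z\in S_{k,J}}e_z$. Then $\mathbf 1[z_k(i)\in S_{k,J}]=\langle e_{z_k(i)},y_{k,J}\rangle$, and $\|y_{k,J}\|\le C_1\rho_k^{-(d-2)/2}$ by Lemma~\ref{lem:S}. Given $0<\varepsilon_k\le\frac12$, apply Lemma~\ref{lem:JL} to the at most $M$ vectors $e_{z_k(i)}$ and the at most $M^{d-1}$ vectors $y_{k,J}/\|y_{k,J}\|$ with $y_{k,J}\ne0$; if there are none, take $R_k=0$. We obtain a linear map $R_k$ into $\mathbb R^{m_k}$ with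
\begin{equation}\label{eq:Rk}
\big|\langle R_ke_{z_k(i)},R_ky_{k,J}\rangle-\langle e_{z_k(i)},y_{k,J}\rangle\big|\le\varepsilon_k\|y_{k,J}\|\qquad\text{for all }i,J,
\end{equation}
both sides being $0$ when $y_{k,J}=0$. Since $M\lesssim N^{d-1}$, we have $\log(2M^d+1)\lesssim\log(2N)$, so $m_k\lesssim\varepsilon_k^{-2}\log(2N)$. Define
\[
\widetilde B(i,J)=\sum_{k=0}^\kappa\rho_k^{-s}\langle R_ke_{z_k(i)},R_ky_{k,J}\rangle,\qquad\operatorname{rank}\widetilde B\le\sum_{k=0}^\kappa m_k .
\]
With $\beta=s+\frac{d-2}2>0$, \eqref{eq:Rk} gives $|\widetilde B-B|\le C_1\sum_k\varepsilon_k\rho_k^{-\beta}$, and we want this to be at most $\frac12$. Dividing the tolerance equally among the $\kappa+1$ scales would cost an extra factor $(\kappa+1)^2$ in the dimension. The finest scale is the expensive one, so we give it a fixed share and let the shares decrease geometrically toward the coarse scales: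
\[
\varepsilon_k=c_0\,\rho_k^\beta\,2^{-\beta(\kappa-k)/2},\qquad c_0=\frac{1-2^{-\beta/2}}{2C_1}\le\frac12 .
\]
Then $|\widetilde B-B|\le C_1c_0\sum_{h\ge0}2^{-\beta h/2}=\frac12\le\frac12B$ by Lemma~\ref{lem:B}, so $\frac12B\le\widetilde B\le\frac32B$. Moreover $\varepsilon_k^{-2}=c_0^{-2}2^{2\beta k}2^{\beta(\kappa-k)}=c_0^{-2}2^{\beta(\kappa+k)}$, and since $2^\kappa\le N$,
\[
\operatorname{rank}\widetilde B\lesssim\log(2N)\sum_{k=0}^\kappa2^{\beta(\kappa+k)}\lesssim2^{2\beta\kappa}\log(2N)\le N^{d-2+2s}\log(2N).
\]
Finally put $a_{i,J}=\alpha_J^{-s}\widetilde B(i,J)>0$. This matrix has the same rank as $\widetilde B$, and since $\alpha_JG(i,J)=F(i,J)$, Lemma~\ref{lem:B} gives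
\[
\tfrac12(2\pi K)^{-s}F(i,J)^{-s}\le a_{i,J}\le\tfrac32(1-2^{-s})^{-1}(2+2K)^sF(i,J)^{-s},
\]
which is \eqref{eq:adms} with a constant $C$ depending only on $s$ and $K$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DG}
Dasgupta and Gupta, \emph{Random Structures Algorithms} \textbf{22} (2003).

\bibitem{problem}
\emph{Fourier restriction type problems: New developments in the last 15 years},
\texttt{http://bicmr.pku.edu.cn/\allowbreak upload/\allowbreak file/\allowbreak 2023/\allowbreak 20230904/\allowbreak 20230904132843\_75529.pdf}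

\end{thebibliography}
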